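\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Hereditarily shape aspherical compacta are strongly hereditarily aspherical}

\begin{abstract}
A compactum is hereditarily shape aspherical if every map from a closed subset of it to a polyhedron factors, up to homotopy, through an aspherical CW complex. It is strongly hereditarily aspherical if it can be embedded in the Hilbert cube so that it has arbitrarily fine covers by open subsets of the cube all of whose subfamilies have aspherical union. We prove that the two properties are equivalent. The proof turns the nerve of a closed cover into a model in which all unions are aspherical; it treats the unions one at a time, largest first, by means of fibrations with acyclic fibers obtained from the Kan--Thurston theorem. The model is then realized by small open sets in the Hilbert cube.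
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{compactum} is a compact metric space, and $Q$ denotes the Hilbert cube with a fixed metric. A space is \emph{aspherical} if its homotopy groups $\pi_k$ vanish for all $k\ge 2$ and all base points; it need not be connected. Thus a CW complex is aspherical if and only if each of its path components is a $K(G,1)$, where $G$ may depend on the component.

\begin{definition}
A compactum $X$ is \emph{shape aspherical} if every map $f:X\to P$ to a polyhedron factors up to homotopy as $f\simeq h\circ g$ with $g:X\to K$, $h:K\to P$, where $K$ is an aspherical CW complex. It is \emph{hereditarily shape aspherical} if every closed subset of $X$ is shape aspherical.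

A compactum $X$ is \emph{strongly hereditarily aspherical} if it can be embedded in $Q$ so that for each $\varepsilon>0$ there is a collection $\mathcal U$ of open subsets of $Q$, each of diameter less than $\varepsilon$, covering $X$, such that the union of every subcollection of $\mathcal U$ is aspherical.
\end{definition}

Informally, the first property says that polyhedra cannot detect higher homotopy in any closed subset of $X$. The second says that $X$ has arbitrarily fine open thickenings, built from small pieces, in which no union of pieces has higher homotopy.

\begin{example}\label{ex:sphere}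
The sphere $S^2$ is not shape aspherical: if $\mathrm{id}_{S^2}\simeq hg$ with $g:S^2\to K$ and $K$ aspherical, then $g$ is null-homotopic, and hence so is $\mathrm{id}_{S^2}$. So no compactum containing a copy of $S^2$ is hereditarily shape aspherical. In particular the $3$-cube is not, although, being contractible, it is shape aspherical.
\end{example}

\begin{example}\label{ex:plane}
Every compact $X\subset(0,1)^2$ has both properties. An open subset of the plane is aspherical, since each of its components is a noncompact surface. If $A\subset X$ is closed, a map from $A$ to a polyhedron has image in a compact subpolyhedron, so it extends over an open neighborhood of $A$ in the plane, and this neighborhood has the homotopy type of an aspherical CW complex. So $X$ is hereditarily shape aspherical. For the other property, embed $X$ in $Q=[0,1]^2\times Q'$ as $X\times\{0\}$, let $T$ be a small convex open neighborhood of $0$ in the Hilbert cube $Q'$, and cover $X$ by small open subsets $V_i$ of $(0,1)^2$. Unions of the sets $V_i\times T$ have the form $V\times T$ with $V$ open in the plane, so they are aspherical.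
\end{example}

In Example \ref{ex:plane} the ambient plane makes all unions aspherical at once. A general hereditarily shape aspherical compactum comes with no such ambient space. If $X$ is covered by small closed sets $A_1,\dots,A_n$, then each of the unions $A_I=\bigcup_{i\in I}A_i$ is shape aspherical, so each map from $A_I$ to a polyhedron factors through some aspherical complex; but these complexes are chosen separately for different $I$ and need have nothing to do with each other. Strong hereditary asphericity asks for one system of open sets all of whose unions are aspherical simultaneously. It is known that strong hereditary asphericity implies hereditary shape asphericity (a proof is included below), and one may suspect that compatibility is an additional condition. The question whether every hereditarily shape aspherical compactum is strongly hereditarily aspherical is posed in \cite{HAC}, whose authors state that they do not know the answer. We show that the answer is \emph{yes}: compatibility can always be achieved.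

\begin{theorem}\label{thm:main}
For a nonempty compactum $X$ the following are equivalent.
\begin{itemize}
\item[(a)] $X$ is strongly hereditarily aspherical.
\item[(b)] $X$ is hereditarily shape aspherical.
\item[(c)] For each $\delta>0$, $X$ has a finite cover by nonempty closed sets of diameter less than $\delta$ such that the union of every nonempty subfamily is shape aspherical.
\item[(d)] For every embedding of $X$ in $Q$ as a Z-set and every $\varepsilon>0$ there is a finite collection of open subsets of $Q$, each of diameter less than $\varepsilon$, covering $X$, such that the union of every subcollection is aspherical.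
\end{itemize}
In particular, every hereditarily shape aspherical compactum is strongly hereditarily aspherical.
\end{theorem}

(The empty compactum has both properties trivially. Z-sets are recalled in Section \ref{sec:proof}.)

\subsection{The easy implications}

(b)$\Rightarrow$(c): any finite cover by nonempty closed sets of diameter less than $\delta$ will do, since the unions are closed. (d)$\Rightarrow$(a): every compactum embeds in $Q$ as a Z-set, as we show in Section \ref{sec:proof}.

(a)$\Rightarrow$(b): Let $X\subset Q$ be embedded as in the definition, let $\emptyset\ne A\subset X$ be closed, and let $f:A\to P$ be a map to a polyhedron. The set $f(A)$ lies in a compact subpolyhedron $P_0$. This is an ANR, so $f$ extends to a map $\hat f:G\to P_0$ with $G\supset A$ open in $Q$. Take $\mathcal U$ as in the definition for some positive $\varepsilon$ smaller than the distance from $A$ to $Q\setminus G$ (any $\varepsilon>0$ if $G=Q$), and let $U$ be the union of the members of $\mathcal U$ that meet $A$. Then $A\subset U\subset G$ and $U$ is aspherical. Being open in $Q$, it is an ANR and so has the homotopy type of a CW complex. Hence $f$ is the composite $A\hookrightarrow U\to P_0\subset P$,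 which factors up to homotopy through an aspherical CW complex.

The rest of the paper proves (c)$\Rightarrow$(d).

\section{The plan, on four sets}\label{sec:plan}

Let $A_1,\dots,A_n$ be a cover of $X$ as in (c). By a model we mean, in this section, a space $K$ covered by subspaces $K_1,\dots,K_n$, together with a map $f:X\to K$ such that $f(A_j)\subset K_j$; write $K_I=\bigcup_{i\in I}K_i$. The pieces should meet in pairs only when the sets $A_j$ do: this lets us make the corresponding open sets small at the end. The aim is a model in which every $K_I$ is aspherical.

\subsection{The first model and the first step}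
Suppose $n=4$, any three of the $A_j$ have a common point, and all four have none. The nerve of the cover is the boundary of a tetrahedron, a $2$-sphere $K$. Let $K_j$ be the closed star of the $j$-th vertex in the barycentric subdivision. The four discs $K_j$ meet in pairs in arcs, in triples in points, and there is a map $f:X\to K$ with $f(A_j)\subset K_j$. If $|I|\le3$, then $K_I$ is contractible, since the sets $K_i$, $i\in I$, and all their intersections are nonempty and contractible. Only $K_{\{1,2,3,4\}}=S^2$ is not aspherical.

To repair it we use that $X=A_1\cup\dots\cup A_4$ is shape aspherical: $f\simeq hg$ with $g:X\to L$, $h:L\to S^2$, $L$ aspherical. A relative form of the Kan--Thurston theorem (Lemma \ref{lem:relKT}) yields a fibration $b:B\to S^2$ with \emph{$B$ aspherical} and \emph{acyclic fiber $F$}, through which $h$ factors up to homotopy (Lemma \ref{lem:fib}). By homotopy lifting, $f$ lifts to $\psi:X\to B$, and $B$ with the pieces $b^{-1}(K_j)$ is a new model. Its total union is aspherical. There is a price: for $I=\{1,2,3\}$ the set $b^{-1}(K_I)$ is homotopy equivalent to $F$, and the exact sequence of $b$ gives $\pi_2(F)\cong\pi_3(S^2)\cong\mathbb Z$.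 The step has spoiled the smaller unions.

\subsection{The second step, and why it does no harm}
Rename the new model $K$, and let $J=\{1,2,3\}$. Since $A_1\cup A_2\cup A_3$ is shape aspherical, we find as before a fibration $b':B'\to K_J$ with $B'$ aspherical and acyclic fibers, and a lift of $f$ over $A_1\cup A_2\cup A_3$. We want to put $B'$ in place of $K_J$, but it has to be attached to $K_4$, which meets $K_J$ in a set $R$. We attach it by the mapping cylinder of $b'^{-1}(R)\to R\subset K_4$. Now $K_{\{1,2,3\}}$ is aspherical, but did we destroy the asphericity of the union of all four sets? We did not, and the reason is visible in a smaller case.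

\begin{example}\label{ex:susp}
Let $K$ be a circle, the union of two arcs $K_1$, $K_2$ with common end points, and let $F$ be an acyclic CW complex with $\pi_1(F)\neq1$. Replace $K_1$ by $K_1\times F$, and attach it to $K_2$ by the mapping cylinders of $F\to\text{point}$, i.e.\ by cones, at the two points of $R=K_1\cap K_2$ (Figure \ref{fig:susp}). The new space $K^{new}$ is the suspension $\Sigma F$ with its poles joined by an arc. As $F$ is path connected, $\Sigma F$ is simply connected; as $F$ is acyclic, $\Sigma F$ has the homology of a point. So $\Sigma F$ is contractible and $K^{new}$ is homotopy equivalent to the circle $K$. The piece $K_1$, in contrast, has become $K_1\times F\simeq F$.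
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[fill=gray!20] (0,-0.7) rectangle (3,0.7);
\draw[fill=gray!8] (0,-0.7) -- (-1.3,0) -- (0,0.7) -- cycle;
\draw[fill=gray!8] (3,-0.7) -- (4.3,0) -- (3,0.7) -- cycle;
\draw[thick] (-1.3,0) .. controls (-1.3,-2.2) and (4.3,-2.2) .. (4.3,0);
\fill (-1.3,0) circle (2pt);
\fill (4.3,0) circle (2pt);
\node at (1.5,0) {$K_1\times F$};
\node at (-1.2,0.7) {cone};
\node at (4.2,0.7) {cone};
\node at (1.5,-1.35) {$K_2$};
\end{tikzpicture}
\caption{A circle $K_1\cup K_2$ after the arc $K_1$ has been replaced by $K_1\times F$, with $F$ acyclic, and attached to the arc $K_2$ by cones on $F$. The shaded part is the suspension of $F$, which is contractible; so the whole space is still a circle up to homotopy.}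
\label{fig:susp}
\end{figure}

In general two things happen, as in the example. Suppose that $K_I$ is connected and $I\not\subset J$. The homology of $K_I$ is not changed, because the fibers are acyclic. The fundamental group is not changed either: a loop in a fiber can be moved to a fiber over a point of $K_{I\setminus J}$, where it dies in the mapping cylinder. So the step for $J$ can spoil a connected union $K_I$ only if $I\subset J$, and it is enough to care about connected unions, since the others are disjoint unions of these. Hence we treat the corresponding sets $J$ in order of decreasing size: when $J$ is treated, no earlier set is contained in $J$, and nothing that was achieved is lost.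

Section \ref{sec:fib} constructs the fibrations, Section \ref{sec:mod} analyzes one step, and Section \ref{sec:system} carries out the induction. Sections \ref{sec:countable}--\ref{sec:proof} make the model countable and realize it by small open sets in $Q$.

\section{Conventions and tools}\label{sec:tools}

Put $[n]=\{1,\dots,n\}$. Given sets $K_1,\dots,K_n$ and $I\subset[n]$, we always write $K_I=\bigcup_{i\in I}K_i$.

\emph{Complexes.} A compact subset of a CW complex lies in a finite subcomplex, and finite CW complexes are compact ANRs. So a map from a closed subset $A$ of a compactum $V$ to a CW complex extends over a neighborhood of $A$ in $V$.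

\emph{Simplicial sets.} $|K|$ is the realization of a simplicial set $K$. Simplicial subsets of $K$ correspond to subcomplexes of $|K|$, compatibly with unions and intersections, and $|K\times\Delta^1|=|K|\times[0,1]$. We call $K$ connected if $|K|$ is nonempty and connected. For a simplicial map $b:B\to K$ and a simplicial subset $S\subset K$ put $B_S=b^{-1}(S)$; then $|B_S|=|b|^{-1}(|S|)$.

\emph{Acyclicity.} A space is \emph{acyclic} if it is nonempty, path connected, and its integral homology vanishes in positive degrees. A group is acyclic if its classifying space is. A map of connected CW complexes is \emph{acyclic} if its homotopy fiber is acyclic.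

\emph{Local coefficients.} A \emph{local system} on a space $Y$ is a functor from the fundamental groupoid of $Y$ to sets or to abelian groups. For a map $B\to Y$ and a local system $M$ of abelian groups on $Y$ we write $H_*(B;M)$ for the homology with the pulled back coefficients, and call $B\to Y$ an \emph{$M$-isomorphism} if it induces an isomorphism $H_*(B;M)\to H_*(Y;M)$; similarly for maps of spaces over $Y$.

We use the following theorems.
\begin{itemize}
\item[(T1)] (Kan--Thurston \cite{KT}) For each path connected space $Y$ there is a map $t:TY\to Y$, with $TY$ a connected aspherical CW complex, which is an $M$-isomorphism for all local systems $M$ of abelian groups on $Y$.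
\item[(T2)] (Baumslag--Dyer--Heller \cite{BDH}) Every group embeds in an acyclic group.
\item[(T3)] (J. H. C. Whitehead) If a CW complex is the union of subcomplexes $Z_1,Z_2$ such that $Z_1$, $Z_2$, $Z_1\cap Z_2$ are connected and aspherical and $\pi_1(Z_1\cap Z_2)\to\pi_1(Z_i)$ is injective for $i=1,2$, then $Z_1\cup Z_2$ is aspherical.
\item[(T4)] Every Kan fibration contains a minimal fibration as a fiberwise deformation retract. The realization of a minimal fibration is locally trivial in the category of compactly generated spaces \cite{GZ,GJ}.
\item[(T5)] Simplicial sets are right proper: the pullback of a weak equivalence along a Kan fibration is a weak equivalence.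
\item[(T6)] (Anderson) A homeomorphism between Z-sets of $Q$ extends to a homeomorphism of $Q$.
\end{itemize}

\begin{lemma}\label{lem:acyclic}
A map $\beta:B\to Y$ of connected CW complexes is acyclic if and only if it is an $M$-isomorphism for all local systems $M$ of abelian groups on $Y$.
\end{lemma}

\begin{proof}
Let $F$ be the homotopy fiber. If $F$ is acyclic, then in the Serre spectral sequence $H_p(Y;H_q(F;M))\Rightarrow H_{p+q}(B;M)$ the coefficients, being constant on $F$, give zero for $q>0$ and $M$ for $q=0$. This proves one direction.

Conversely, take $M=\mathbb Z[\pi_1(Y)]$. The hypothesis says that the pullback $\hat B\to\tilde Y$ of $\beta$ to the universal cover of $Y$ is an integral homology isomorphism. So $\hat B$ is nonempty and connected. The homotopy fiber of $\hat B\to\tilde Y$ is again $F$, and since $\pi_1(\tilde Y)=0$, it is nonempty and path connected. Suppose $q>0$ is least with $H_q(F)\neq0$. In the Serre exact sequence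
\[
H_{q+1}(\hat B)\to H_{q+1}(\tilde Y)\to H_q(F)\to H_q(\hat B)\to H_q(\tilde Y)
\]
the first map is onto and the last is injective, so $H_q(F)=0$, a contradiction.
\end{proof}

Our maps are defined on compacta, not on CW complexes, so we need a homotopy lifting property for such spaces. This is why minimal fibrations are used.

\begin{lemma}\label{lem:lift}
Let $b:B\to K$ be a minimal fibration, $Z$ a compact Hausdorff space, $c:Z\times[0,1]\to|K|$ a homotopy and $\psi_0:Z\to|B|$ a map with $|b|\psi_0=c(\cdot,0)$. Then $c$ lifts to a homotopy in $|B|$ starting at $\psi_0$. In particular, $|b|$ is a Serre fibration.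
\end{lemma}

\begin{proof}
Put $Z'=Z\times[0,1]$ and $E=\{(z,p)\in Z'\times|B|:c(z)=|b|(p)\}$. We claim that $E\to Z'$ is locally trivial in the ordinary sense. By (T4) each point of $|K|$ has an open neighborhood $U$ with a homeomorphism $|b|^{-1}(U)\cong U\times_kF$ over $U$, where $F$ is a CW complex and $\times_k$ is the product of compactly generated spaces. The space $c^{-1}(U)$ is locally compact Hausdorff, so the ordinary product $c^{-1}(U)\times F$ is compactly generated, and therefore the map $c^{-1}(U)\times F\to U\times_kF\cong|b|^{-1}(U)$ induced by $c$ is continuous. This gives a continuous bijection from $c^{-1}(U)\times F$ to the part of $E$ over $c^{-1}(U)$. Its inverse is $(z,p)\mapsto(z,\mathrm{pr}_F(p))$ with the continuous projection $\mathrm{pr}_F:|b|^{-1}(U)\to F$, so it is continuous too.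

A locally trivial bundle over a compact Hausdorff space is a Hurewicz fibration. Hence the map $Z\to E$, $z\mapsto((z,0),\psi_0(z))$, extends to a map $Z\times[0,1]\to E$ over the identity of $Z'$. Its second component is the desired lift.
\end{proof}

\section{Aspherical total spaces with acyclic fibers}\label{sec:fib}

Let $h:L\to Y$ be a map with $L$ aspherical. The Kan--Thurston map $TY\to Y$ is an acyclic map with aspherical source, but $h$ need not factor through it up to homotopy. We need an acyclic map with aspherical source through which $h$ factors.

\begin{lemma}\label{lem:relKT}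
Let $h:L\to Y$ be a map of connected CW complexes with $L$ aspherical. There are a connected aspherical CW complex $B^\circ$ and maps $i:L\to B^\circ$, $\beta:B^\circ\to Y$ with $\beta i=h$ and $\beta$ acyclic.
\end{lemma}

\begin{proof}
The idea is to glue $TY$ and $L$ along an aspherical space $Z$ which, homologically, is $L$; the gluing then does not change the homology of $TY$. To keep the result aspherical we make the gluing maps injective on $\pi_1$, by means of an acyclic factor.

\emph{The space $Z$.} Let $t:TY\to Y$ be as in (T1), and let $E$ be a CW complex weakly equivalent to the homotopy pullback of $L\xrightarrow{h}Y\xleftarrow{t}TY$. The homotopy fiber of $E\to L$ is that of $t$, which is acyclic by Lemma \ref{lem:acyclic}. So $E$ is connected and $E\to L$ is acyclic. Put $Z=TE$. Composing $Z\to E$ with the projections of $E$ we get maps $\alpha:Z\to TY$ and $\lambda:Z\to L$ with $t\alpha\simeq h\lambda$, and $\lambda$ is an $M$-isomorphism for all local systems $M$ of abelian groups on $L$, since both $Z\to E$ and $E\to L$ are.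

\emph{The gluing.} By (T2) let $\Gamma$ be an acyclic group containing $\pi_1(Z)$, let $B\Gamma$ be its classifying space, and let $\kappa:Z\to B\Gamma$ induce the inclusion on $\pi_1$. Put $S_1=TY\times B\Gamma$ and $S_2=L\times B\Gamma$ (products of CW complexes), and let $c_1:Z\to S_1$, $c_2:Z\to S_2$ be cellular maps homotopic to $(\alpha,\kappa)$ and $(\lambda,\kappa)$. Because of the component $\kappa$, both are injective on $\pi_1$. Let $B^\circ$ be their double mapping cylinder, the union of the mapping cylinders $M(c_1)$ and $M(c_2)$ with intersection $Z$. The spaces $M(c_1)\simeq S_1$, $M(c_2)\simeq S_2$ and $Z$ are connected and aspherical, so $B^\circ$ is connected and, by (T3), aspherical.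

\emph{The maps.} Let $\beta$ be $t\circ\mathrm{pr}$ on $S_1$, $h\circ\mathrm{pr}$ on $S_2$, and on the double cylinder a homotopy $t\,\mathrm{pr}\,c_1\simeq t\alpha\simeq h\lambda\simeq h\,\mathrm{pr}\,c_2$. Let $i$ be the inclusion $L=L\times\{*\}\subset S_2$, with $*$ a vertex of $B\Gamma$. Then $\beta i=h$.

\emph{Acyclicity of $\beta$.} Let $M$ be a local system of abelian groups on $Y$. The projections $S_2\to L$ and $S_1\to TY$ have the acyclic fiber $B\Gamma$, so they are $M$-isomorphisms by Lemma \ref{lem:acyclic}. The composite $Z\xrightarrow{c_2}S_2\to L$ is homotopic to $\lambda$, hence an $M$-isomorphism, and so is $c_2$. By excision $H_*(B^\circ,M(c_1);M)\cong H_*(M(c_2),Z;M)=0$, so $S_1\subset B^\circ$ is an $M$-isomorphism. The composite $S_1\to TY\xrightarrow{t}Y$, which is $\beta|_{S_1}$, is also an $M$-isomorphism, hence so is $\beta$. By Lemma \ref{lem:acyclic}, $\beta$ is acyclic.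
\end{proof}

The next lemma is the only place in the proof of (c)$\Rightarrow$(d) where shape asphericity is used.

\begin{lemma}\label{lem:fib}
Let $K$ be a connected simplicial set, $V$ a compactum, $A\subset V$ a nonempty closed shape aspherical subset, and $\varphi:V\to|K|$ a map. There are a minimal fibration $b:B\to K$ with $|B|$ connected and aspherical and with acyclic fibers of $|b|$, a closed neighborhood $A'$ of $A$ in $V$, and a map $\psi:A'\to|B|$ with $|b|\psi=\varphi|_{A'}$.
\end{lemma}

\begin{proof}
\emph{The factorization.} The compact set $\varphi(A)$ lies in a finite subcomplex of $|K|$, which is homotopy equivalent to a polyhedron. So shape asphericity of $A$ gives $\varphi|_A\simeq hg$ with $g:A\to L$, $h:L\to|K|$ and $L$ an aspherical CW complex. Since $A$ is compact and nonempty, we may discard all but the finitely many components of $L$ that meet $g(A)$. Join one of them to each of the others by an arc; by (T3), applied to intersections consisting of one point, the result is still aspherical, and $h$ extends over the arcs since $|K|$ is path connected. So we may assume that $L$ is connected. Let $B^\circ,i,\beta$ be as in Lemma \ref{lem:relKT} with $Y=|K|$.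

\emph{The fibration.} We replace $\beta$ by the realization of a minimal fibration over $K$. Factor $\mathrm{Sing}\,\beta:\mathrm{Sing}\,B^\circ\to\mathrm{Sing}|K|$ as a weak equivalence $\mathrm{Sing}\,B^\circ\to E'$ followed by a Kan fibration $p:E'\to\mathrm{Sing}|K|$. Pull $p$ back along the weak equivalence $\eta:K\to\mathrm{Sing}|K|$, and by (T4) let $b:B\to K$ be a minimal fibration contained in the pullback as a fiberwise deformation retract. By (T5) the resulting map $\rho:|B|\to|E'|$ is a homotopy equivalence. So are $\sigma:|\mathrm{Sing}\,B^\circ|\to|E'|$ and the counit $\epsilon:|\mathrm{Sing}\,B^\circ|\to B^\circ$. With homotopy inverses put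
\[
e=\rho^{-1}\sigma\epsilon^{-1}:B^\circ\to|B|,
\]
a homotopy equivalence. Let $\epsilon_K:|\mathrm{Sing}|K||\to|K|$ be the counit. Then $|p|\rho=|\eta||b|$ and $\epsilon_K|\eta|=\mathrm{id}$, so $\epsilon_K|p|\rho=|b|$; and $\epsilon_K|p|\sigma=\epsilon_K|\mathrm{Sing}\,\beta|=\beta\epsilon$ by naturality. Hence
\[
|b|e=\epsilon_K|p|\rho\rho^{-1}\sigma\epsilon^{-1}\simeq\epsilon_K|p|\sigma\epsilon^{-1}=\beta\epsilon\epsilon^{-1}\simeq\beta .
\]
Thus $|B|\simeq B^\circ$ is connected and aspherical. The fibers of the Serre fibration $|b|$ are weakly equivalent to its homotopy fibers, hence to those of $\beta$, so they are acyclic.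

\emph{The lift.} Put $\psi_0=eig:A\to|B|$. Then $|b|\psi_0\simeq\beta ig=hg\simeq\varphi|_A$; let $H$ be a homotopy from $|b|\psi_0$ to $\varphi|_A$. Extend $\psi_0$ to $\psi_0':A'\to|B|$, with $A'$ a closed neighborhood of $A$. The map $A'\times\{0,1\}\cup A\times[0,1]\to|K|$ given by $|b|\psi_0'$, $\varphi|_{A'}$ and $H$ extends over a neighborhood in $A'\times[0,1]$. This neighborhood contains $A''\times[0,1]$ for some closed neighborhood $A''$ of $A$. Replacing $A'$ by $A''$ we have a homotopy $A'\times[0,1]\to|K|$ from $|b|\psi_0'$ to $\varphi|_{A'}$. By Lemma \ref{lem:lift} it lifts to a homotopy in $|B|$ starting at $\psi_0'$. Its end $\psi$ satisfies $|b|\psi=\varphi|_{A'}$.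
\end{proof}

\section{Replacing one union}\label{sec:mod}

Let $\mathcal G$ be a graph on the vertex set $[n]$. A \emph{$\mathcal G$-system} is a simplicial set $K$ with simplicial subsets $K_1,\dots,K_n$ such that
\begin{itemize}
\item[(i)] $K=\bigcup_jK_j$; each $K_j$ is nonempty and connected; and for $i\ne j$, $K_i\cap K_j\ne\emptyset$ if and only if $ij$ is an edge of $\mathcal G$.
\end{itemize}
Call $I\subset[n]$ \emph{connected} if it is nonempty and spans a connected subgraph of $\mathcal G$. Then $K_I$ is connected for connected $I$, and for any nonempty $I$, $K_I$ is the disjoint union of the $K_{I'}$, where $I'$ runs through the vertex sets of the components of the subgraph spanned by $I$.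

Let $K$ be a $\mathcal G$-system, $J$ a connected set, and $b:B\to K_J$ a fibration as in Lemma \ref{lem:fib}: it is minimal, $|B|$ is connected and aspherical, and the fibers of $|b|$ are acyclic. Put $K^c=K_{[n]\setminus J}$, $R=K_J\cap K^c$ and
\[
K^{new}=B\ \cup_{B_R\times0}\ (B_R\times\Delta^1)\ \cup_{B_R\times1}\ K^c,
\]
where $B_R\times0$ is identified with $B_R\subset B$, and $B_R\times1$ is mapped to $R\subset K^c$ by $b$. Then $B$ and $K^c$ are disjoint simplicial subsets of $K^{new}$. Let $q:K^{new}\to K$ be $b$ on $B$, $b\circ\mathrm{pr}$ on $B_R\times\Delta^1$ and the identity on $K^c$. Put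
\[
K_j^{new}=B_{K_j}\quad(j\in J),\qquad
K_i^{new}=K_i\cup\mathrm{im}(B_{K_i\cap K_J}\times\Delta^1)\quad(i\notin J).
\]

\begin{lemma}\label{lem:newsystem}
$K^{new}$ with the subsets $K_1^{new},\dots,K_n^{new}$ is a $\mathcal G$-system, and $|K_J^{new}|=|B|$ is aspherical.
\end{lemma}

\begin{proof}
The second statement holds because $K_J^{new}=\bigcup_{j\in J}B_{K_j}=B$. Since $R=\bigcup_{i\notin J}(K_i\cap K_J)$, the sets $K_j^{new}$ cover $K^{new}$. For $j\in J$, $|B_{K_j}|\to|K_j|$ is a Serre fibration with nonempty path connected fibers, so $B_{K_j}$ is connected. For $i\notin J$, $|K_i^{new}|$ is the mapping cylinder of $|B_{K_i\cap K_J}|\to|K_i|$, so it deformation retracts to $|K_i|$ and is connected.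

It remains to see which sets meet. For $i\notin J$ we have $B\cap K_i^{new}=B_{K_i\cap K_J}$. Hence $K_i^{new}\cap K_j^{new}=B_{K_i\cap K_j}$ whenever at least one of $i,j$ is in $J$; as the fibers are nonempty, this is nonempty if and only if $K_i\cap K_j$ is. If neither is in $J$, the intersection contains $K_i\cap K_j$ and is mapped into $K_i\cap K_j$ by $q$, so again both are empty or both are nonempty.
\end{proof}

The following lemma is the heart of the proof. It generalizes Example \ref{ex:susp}.

\begin{lemma}\label{lem:heart}
If $I$ is connected and $I\not\subset J$, then $q:|K_I^{new}|\to|K_I|$ is a homotopy equivalence.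
\end{lemma}

\begin{proof}
Put $C=K_{I\cap J}$, $D=K_{I\setminus J}$, $D^+=K^{new}_{I\setminus J}$. As $I\not\subset J$, $D\ne\emptyset$. By construction $|D^+|$ is the mapping cylinder of $|B_{D\cap K_J}|\to|D|$ and $q:|D^+|\to|D|$ is its retraction, a homotopy equivalence. If $I\cap J=\emptyset$, we are done. Otherwise
\[
K_I=C\cup D,\qquad Y:=K_I^{new}=B_C\cup D^+,\qquad B_C\cap D^+=B_{C\cap D}.
\]
\emph{Every component $C_0$ of $C$ meets $D$.} Otherwise $C_0$ and the union of $D$ with the other components of $C$ would be disjoint nonempty simplicial subsets covering $K_I$, which is connected because $I$ is.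

\emph{Fundamental groups.} The idea is that $\pi_1$ of a fiber of $|b|$ over $C_0$ can be moved to a fiber over $C_0\cap D$ and dies in $D^+$. To handle base points and disconnected intersections we argue with coverings, in the form of local systems of sets. Combinatorially, such a system on a simplicial set $S$ consists of a set $M(v)$ for each vertex $v$ and a bijection $M(e):M(d_1e)\to M(d_0e)$ for each edge $e$, the identity if $e$ is degenerate, such that $M(d_1t)=M(d_0t)\circ M(d_2t)$ for each $2$-simplex $t$. These systems form a category $LS(S)$, equivalent to the category of functors from the fundamental groupoid of $|S|$ to sets; if $S$ is connected, to the category of $\pi_1(|S|)$-sets. Systems on a union $S\cup S'$ are pairs of systems on $S$ and $S'$ which agree on $S\cap S'$. Moreover, given an isomorphism of the restriction of $M$ to a simplicial subset with some system on that subset, $M$ may be replaced by an isomorphic system which restricts to the given one. Hence there are equivalences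
\begin{align*}
LS(K_I)&\simeq LS(C)\times_{LS(C\cap D)}LS(D),\\
LS(Y)&\simeq LS(B_C)\times_{LS(B_{C\cap D})}LS(D^+),
\end{align*}
where the objects of the fiber products are pairs of systems together with an isomorphism of their restrictions. Furthermore, $q^*:LS(D)\to LS(D^+)$ is an equivalence.

Let $S$ be $C$ or $C\cap D$. Since $|B_S|\to|S|$ is a Serre fibration with nonempty path connected fibers, it induces a bijection on components, and over each component $\pi_1$ maps onto $\pi_1$, with kernel the image of $\pi_1$ of a fiber. Therefore $b^*:LS(S)\to LS(B_S)$ is fully faithful, and a system on $B_S$ is isomorphic to some $b^*M_0$ if and only if over each component of $S$ it is trivial (that is, isomorphic to a constant system) on one fiber. By the descriptions above, $q^*:LS(K_I)\to LS(Y)$ is fully faithful.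

It is also essentially surjective. An object of $LS(Y)$ is given, up to isomorphism, by $M$ on $B_C$, $M'$ on $D$ and an isomorphism $M\cong q^*M'$ over $B_{C\cap D}$. For each component $C_0$ of $C$ choose a vertex $y\in C_0\cap D$. On $b^{-1}(y)$, $M$ is isomorphic to $q^*M'$, which is constant there. So $M\cong b^*M_0$ for some $M_0$ on $C$. The resulting isomorphism $b^*M_0\cong b^*M'$ over $B_{C\cap D}$ comes from an isomorphism $M_0\cong M'$ over $C\cap D$, since $b^*$ is fully faithful on $LS(C\cap D)$. So $M_0$, $M'$ define a system on $K_I$ whose pullback is the given one.

Now $Y$ (by Lemma \ref{lem:newsystem}) and $K_I$ are connected and $q^*$ is an equivalence. Let $\phi:G\to H$ be the homomorphism induced by $q$ on fundamental groups; restriction along $\phi$ from $H$-sets to $G$-sets is an equivalence. The $G$-set $G$ is isomorphic to a restricted $H$-set, on which $\ker\phi$ acts trivially; so $\ker\phi=1$. The $H$-set $H/\phi(G)$ has a $G$-fixed point, i.e.\ it receives a $G$-map from a point; by fullness this is an $H$-map, so there is an $H$-fixed point, and $\phi(G)=H$. Thus $q$ is an isomorphism on $\pi_1$.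

\emph{Homology.} Therefore the pullback to $|Y|$ of the universal cover of $|K_I|$ is the universal cover of $|Y|$. Over the preimages of $|C|$ and $|C\cap D|$ in the universal cover of $|K_I|$, the pullbacks of $|b|$ are Serre fibrations with acyclic fibers, hence homology isomorphisms by Lemma \ref{lem:acyclic}, applied to each component. Over the preimage of $|D|$ the pullback of $q$ is again the retraction of a mapping cylinder, so it is a homotopy equivalence. By the Mayer--Vietoris sequences and the five lemma the map of universal covers is a homology isomorphism. By Whitehead's theorem on simply connected CW complexes it is a homotopy equivalence. So $q$ is an isomorphism on all homotopy groups, hence a homotopy equivalence.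
\end{proof}

\begin{remark}
For $I=J$ the map $q$ is $|b|:|B|\to|K_J|$, which is in general not a homotopy equivalence. The argument breaks down because $D=\emptyset$: there is no place where $\pi_1$ of the fibers is killed. If $I\not\subset J$ is not connected, the same happens for components of $I$ that lie in $J$.
\end{remark}

\section{A system with aspherical unions}\label{sec:system}

\begin{proposition}\label{prop:system}
Let $A_1,\dots,A_n$ be a cover of the compactum $X$ by nonempty closed sets such that the union of every nonempty subfamily is shape aspherical. Let $\mathcal G$ be the graph on $[n]$ with edges $ij$ for $i\ne j$, $A_i\cap A_j\neq\emptyset$. There are a $\mathcal G$-system $K,K_1,\dots,K_n$ with $|K_I|$ aspherical for all nonempty $I\subset[n]$, and a map $f:X\to|K|$ with $f(A_j)\subset|K_j|$ for all $j$.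
\end{proposition}

\begin{proof}
Let $J_1,\dots,J_T$ be all connected subsets of $[n]$, ordered so that $|J_1|\ge|J_2|\ge\cdots$. We construct for $t=0,\dots,T$ a $\mathcal G$-system $K^{(t)}$, closed neighborhoods $A_j^t$ of $A_j$ in $X$ and maps $f_t:X\to|K^{(t)}|$ such that
\begin{itemize}
\item[(ii)] $f_t(A_j^t)\subset|K_j^{(t)}|$ for all $j$;
\item[(iii)] $|K^{(t)}_{J_r}|$ is aspherical for $1\le r\le t$.
\end{itemize}
The neighborhoods are carried along because lifts exist only near the sets $A_J$, and room is needed to pass from the lift to the old map.

\emph{The case $t=0$.} Let $N$ be the nerve of $(A_j)$, and choose closed neighborhoods $A_j^0$ of $A_j$ with the same nerve, which is possible by compactness. Let $K^{(0)}$ be the nerve of the poset of simplices of $N$, and $K_j^{(0)}$ the nerve of $\{\tau\in N:j\in\tau\}$. A chain with least element $\tau_0$ lies in $K_j^{(0)}$ for all $j\in\tau_0$, so these subsets cover $K^{(0)}$. For nonempty $\sigma\subset[n]$ the intersection $K_\sigma:=\bigcap_{j\in\sigma}K^{(0)}_j$ is the nerve of $\{\tau\in N:\tau\supset\sigma\}$. (In this part of the proof $K_\sigma$ and $A^0_\sigma$ denote intersections, not unions.) It is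 empty if $\sigma\notin N$. If $\sigma\in N$, the poset has the least element $\sigma$, so $|K_\sigma|$ is contractible; being a contractible compact ANR it is an AR. In particular (i) holds.

Put $A^0_\sigma=\bigcap_{j\in\sigma}A_j^0$; this is empty if $\sigma\notin N$. By downward induction on $p$ we define $f_0$ on $\bigcup_{|\sigma|\ge p}A_\sigma^0$ with $f_0(A_\sigma^0)\subset|K_\sigma|$. Let $|\sigma|=p$. As $A^0_\sigma\cap A^0_\tau=A^0_{\sigma\cup\tau}$, the part of $A_\sigma^0$ on which $f_0$ is already defined is $\bigcup_{\tau\supsetneq\sigma}A_\tau^0$, and it is mapped into $|K_\sigma|$ because $K_\tau\subset K_\sigma$. Extend $f_0$ over $A_\sigma^0$ with values in the AR $|K_\sigma|$. Two different sets $A_\sigma^0$, $A_{\sigma'}^0$ with $|\sigma|=|\sigma'|=p$ meet in $A^0_{\sigma\cup\sigma'}$, which has been treated before. So all these extensions together define a continuous map. For $p=1$ we get $f_0:X\to|K^{(0)}|$ with (ii).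

\emph{The step from $t$ to $t+1$.} Put $J=J_{t+1}$, $K=K^{(t)}$, $A_J=\bigcup_{j\in J}A_j$, $A_J^t=\bigcup_{j\in J}A_j^t$. By (ii), $f_t(A_J^t)\subset|K_J|$. Apply Lemma \ref{lem:fib} to $K_J$, $V=A_J^t$, $A=A_J$ and $\varphi=f_t|_V$. We get $b:B\to K_J$, a closed neighborhood $A'\subset A_J^t$ of $A_J$ (also in $X$, as $A_J$ is in the interior of $A_J^t$) and $\psi:A'\to|B|$ with $|b|\psi=f_t|_{A'}$. Let $K^{(t+1)}=K^{new}$, formed with this $b$; it is a $\mathcal G$-system by Lemma \ref{lem:newsystem}.

Choose closed neighborhoods $A_j^{t+1}\subset A_j^t$ of $A_j$, with $A_j^{t+1}\subset\mathrm{int}\,A'$ for $j\in J$. Put $A_J^{t+1}=\bigcup_{j\in J}A_j^{t+1}$ and $D=\bigcup_{i\notin J}A_i^{t+1}$; so $X=A_J^{t+1}\cup D$. Let $u:X\to[0,1]$ be a continuous function which is $0$ on $A_J^{t+1}$ and $1$ on $X\setminus\mathrm{int}\,A'$. Writing $[\cdot,\cdot]$ for the images in $|K^{new}|$ of points of the cylinder $|B_R|\times[0,1]$, define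
\[
f_{t+1}(x)=
\begin{cases}
\psi(x)\in|B| & \text{for }x\in A_J^{t+1},\\
[\psi(x),u(x)] & \text{for }x\in D\cap A',\\
f_t(x)\in|K^c| & \text{for }x\in D\setminus\mathrm{int}\,A'.
\end{cases}
\]
The second line makes sense: if $x\in A_i^{t+1}\cap A'$ with $i\notin J$, then $|b|\psi(x)=f_t(x)\in|K_i|\cap|K_J|=|K_i\cap K_J|$, so
\begin{equation}\label{eq:psi}
\psi(x)\in|B_{K_i\cap K_J}|\subset|B_R|.
\end{equation}
The lines agree on overlaps. On $A_J^{t+1}\cap D\cap A'$ we have $u=0$ and $[\psi,0]=\psi$. On $(D\cap A')\setminus\mathrm{int}\,A'$ we have $u=1$ and $[\psi,1]=|b|\psi=f_t$. The first and third sets are disjoint, as $A_J^{t+1}\subset\mathrm{int}\,A'$. The three sets are closed and cover $X$, so $f_{t+1}$ is well defined and continuous.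

(ii): Let $x\in A_j^{t+1}$ with $j\in J$. Then $|b|\psi(x)=f_t(x)\in|K_j|$, so $f_{t+1}(x)=\psi(x)\in|B_{K_j}|=|K_j^{new}|$. Let $x\in A_i^{t+1}$ with $i\notin J$. If $x\in A'$, then $f_{t+1}(x)=[\psi(x),u(x)]\in|K_i^{new}|$ by \eqref{eq:psi}; otherwise $f_{t+1}(x)=f_t(x)\in|K_i|\subset|K_i^{new}|$.

(iii): $|K_J^{new}|=|B|$ is aspherical. For $r\le t$ we have $|J_r|\ge|J|$ and $J_r\neq J$, so $J_r\not\subset J$, and $|K_{J_r}^{new}|\simeq|K_{J_r}|$ is aspherical by Lemma \ref{lem:heart}. This is where the order of the $J_r$ is used.

For $t=T$, $|K_I|$ is aspherical for all connected $I$, hence for all nonempty $I$, since $K_I$ is a disjoint union of sets $K_{I'}$ with $I'$ connected. Put $K=K^{(T)}$ and $f=f_T$.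
\end{proof}

\section{A countable simplicial complex}\label{sec:countable}

The simplicial set $K$ may be uncountable, and it is not a simplicial complex. To realize the system in the Hilbert cube we want coordinates indexed by vertices, so we pass to a countable simplicial complex. For countability we select a countable simplicial subset which contains enough null-homotopies. To get a simplicial complex we use the realization that forgets degeneracies.

For a simplicial set $S$ let $\|S\|$ be the $\Delta$-complex with one $k$-simplex for each element of $S_k$, degenerate or not, glued along the face maps. Let $p_S:\|S\|\to|S|$ be the natural cellular map, which on the simplex belonging to $x\in S_k$ is the canonical map $x:|\Delta^k|\to|S|$. Clearly $\|\cdot\|$ is compatible with unions and intersections of simplicial subsets, and $p_{S'}$ is the restriction of $p_S$ for $S'\subset S$.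

\begin{lemma}\label{lem:fat}
The map $p_S$ is a homotopy equivalence. The complex $\|S\|$ has a triangulation by a simplicial complex in which $\|S'\|$ is a subcomplex for every simplicial subset $S'\subset S$; it is countable if $S$ is.
\end{lemma}

\begin{proof}
First let $S=\Delta^m$. The simplices of $\|\Delta^m\|$ are the sequences $a_0\le\dots\le a_k$ in $\{0,\dots,m\}$. Mapping the cone over the simplex $(a_0,\dots,a_k)$ affinely to the simplex $(a_0,\dots,a_k,m)$ is compatible with faces and is the identity on the base of the cone. So the identity of $\|\Delta^m\|$ extends over its cone, and $\|\Delta^m\|$ is contractible, as is $|\Delta^m|$.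

Now we use induction on skeleta. The skeleton $\mathrm{sk}_mS$ is obtained from $\mathrm{sk}_{m-1}S$ by gluing a disjoint union of copies of $\Delta^m$ along copies of $\partial\Delta^m$, and both realizations preserve this pushout. If $p$ is a homotopy equivalence for simplicial sets of dimension less than $m$, then it is one for $\mathrm{sk}_{m-1}S$, $\partial\Delta^m$ and $\Delta^m$, hence for $\mathrm{sk}_mS$ by the gluing lemma. Passing to the union over $m$, we see that $p_S$ is a bijection on path components and an isomorphism on homotopy groups, hence a homotopy equivalence.

For the triangulation, note that the barycentric subdivision of a $\Delta$-complex is a $\Delta$-complex in which the vertices of each simplex are barycenters of simplices of different dimensions, hence distinct. In a $\Delta$-complex with this property different faces of a simplex have different vertex sets, so each simplex is a face of another one in at most one way. Hence its barycentric subdivision is the order complex of the poset of simplices, a simplicial complex. Thus the second barycentric subdivision of $\|S\|$ is as required.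
\end{proof}

\begin{proposition}\label{prop:L}
In the situation of Proposition \ref{prop:system} there are a countable simplicial complex $L$ with subcomplexes $L_1,\dots,L_n$ such that $L=\bigcup_jL_j$, all $|L_I|$ with $I\ne\emptyset$ are aspherical, and $L_i\cap L_j\ne\emptyset$ implies $A_i\cap A_j\neq\emptyset$, and a map $f':X\to|L|$ with image in a finite subcomplex and $f'(A_j)\subset|L_j|$ for all $j$.
\end{proposition}

\begin{proof}
\emph{Countability.} Let $K$ and $f$ be as in Proposition \ref{prop:system}. For a simplicial subset $S\subset K$ put $S_j=S\cap K_j$; then $S_I=S\cap K_I$. We construct countable simplicial subsets $S^0\subset S^1\subset\cdots$ of $K$. Let $S^0$ be generated by finitely many simplices, with $f(X)\subset|S^0|$. Given $S^p$, consider all nonempty $I\subset[n]$, all $k\ge2$, all vertices $v$ of $S_I^p$ and all elements of $\pi_k(|S_I^p|,v)$. These are countably many: by Lemma \ref{lem:fat}, $|S^p_I|$ is homotopy equivalent to a countable simplicial complex, and by simplicial approximation the homotopy groups of such a complex are countable. Each of these elements becomes trivial in $\pi_k(|K_I|,v)=0$, hence already in $\pi_k(|S^p_I\cup T|,v)$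 for some $T\subset K_I$ generated by finitely many simplices. Let $S^{p+1}$ be the union of $S^p$ and all these $T$.

Put $S=\bigcup_pS^p$. This is countable, and $S_I=\bigcup_pS^p_I$. A map from a sphere of dimension at least $2$ to $|S_I|$ has image in some $|S_I^p|$. There it is homotopic to a map sending the base point to a vertex, so it is null-homotopic in $|S_I^{p+1}|$. Hence $|S_I|$ is aspherical.

\emph{The complex.} Let $L$ be the triangulation of $\|S\|$ from Lemma \ref{lem:fat} and $L_j$ the subcomplex with $|L_j|=\|S_j\|$. Then $L=\bigcup L_j$ and $|L_I|=\|S_I\|\simeq|S_I|$ is aspherical for $I\neq\emptyset$. If $i\neq j$ and $L_i\cap L_j\ne\emptyset$, then $K_i\cap K_j\supset S_i\cap S_j\ne\emptyset$, so $A_i\cap A_j\neq\emptyset$ by (i). For $i=j$ there is nothing to show.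

\emph{The map.} We claim that there is a map $s:|S|\to\|S\|$ with $s(|S_j|)\subset\|S_j\|$ for all $j$. Then $f'=s\circ f$ is as required: $f(A_j)\subset|K_j|\cap|S|=|S_j|$, and the compact image of $f'$ lies in a finite subcomplex.

To get $s$, we deform $|S|$ into $\|S\|$ inside the mapping cylinder of $p_S$, cell by cell, respecting the intersections of the $S_j$. For $\sigma\subset[n]$ put $S_\sigma=\bigcap_{j\in\sigma}S_j$ (an intersection, in contrast to $S_I$), with $S_\sigma=S$ for $\sigma=\emptyset$, and let $M_\sigma$ be the mapping cylinder of $p_{S_\sigma}$, a subspace of the mapping cylinder $M$ of $p_S$. By Lemma \ref{lem:fat} the pair $(M_\sigma,\|S_\sigma\|)$ has trivial relative homotopy groups, and every point of $M_\sigma$ can be joined in $M_\sigma$ to $\|S_\sigma\|$. For a cell $e$ of $|S|$ put $\sigma(e)=\{j:e\subset|S_j|\}$. The boundary of $e$ lies in $|S_{\sigma(e)}|$, i.e.\ in the union of the cells $e'$ with $\sigma(e')\supset\sigma(e)$, for which $M_{\sigma(e')}\subset M_{\sigma(e)}$. So, by induction on the dimension of the cells, the homotopy extension property and the vanishing of the relative homotopy groups of $(M_{\sigma(e)},\|S_{\sigma(e)}\|)$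 give a homotopy of the inclusion $|S|\subset M$ to a map $s$ into $\|S\|$ which on each cell $e$ stays in $M_{\sigma(e)}$. Then $s(e)\subset\|S\|\cap M_{\sigma(e)}=\|S_{\sigma(e)}\|$, and this lies in $\|S_j\|$ if $e\subset|S_j|$.
\end{proof}

\section{From subcomplexes to open sets in the Hilbert cube}\label{sec:open}

Let $L$ be a countable simplicial complex. By numbering its vertices we identify them with some of the elements of $\mathbb N=\{1,2,\dots\}$, and the simplices of $L$ with finite nonempty subsets of $\mathbb N$. We associate to each subcomplex $M\subset L$ an open set $W(M)$ weakly equivalent to $|M|$, in such a way that unions go to unions.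

If $M$ had only vertices in $\{1,\dots,k\}$, we could use the set of all points $y\in[0,1]^{\mathbb N}$ for which the indices $i\le k$ with ``large'' $y_i$ form a simplex of $M$. In an infinite complex, an open subset of the cube which is defined by finitely many coordinates sees only finitely many vertices, so we combine these sets, for $k=1,2,\dots$, in a telescope. For $y\in[0,1]^{\mathbb N}$ let $S_k(y)=\{i\le k:y_i\ge\frac12\}$ and put
\begin{align*}
P_k(M)&=\{y:\ S_k(y)\in M,\ y_i>\tfrac12\text{ for some }i\le k\},\\
W(M)&=\bigcup_{k\ge1}\,(k,k+2)\times P_k(M)\ \subset\ (0,\infty)\times[0,1]^{\mathbb N}.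
\end{align*}
The set $P_k(M)$ is open: for $y'$ near $y\in P_k(M)$ some $y'_i$ with $i\le k$ is still greater than $\frac12$, and $\emptyset\neq S_k(y')\subset S_k(y)$. Obviously
\begin{equation}\label{eq:union}
W(M\cup M')=W(M)\cup W(M').
\end{equation}
If $W(M)\cap W(M')\neq\emptyset$, there are $y$ and $k,k'$ with $S_k(y)\in M$ and $S_{k'}(y)\in M'$. These nonempty sets are nested, so the smaller one is a simplex of $M\cap M'$. Thus
\begin{equation}\label{eq:meet}
W(M)\cap W(M')\ne\emptyset\ \Longrightarrow\ M\cap M'\neq\emptyset.
\end{equation}

\begin{lemma}\label{lem:W}
$W(M)$ is weakly equivalent to $|M|$.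
\end{lemma}

\begin{proof}
We may assume $M\ne\emptyset$. We compare $W(M)$ with the nerve of an open cover. Let
\[
V_{k,i}=(k,k+2)\times\{y\in P_k(M):y_i>\tfrac12\}\qquad(i\le k,\ i\text{ a vertex of }M).
\]
These sets cover $W(M)$: if $y\in P_k(M)$, $i\le k$ and $y_i>\frac12$, then $i\in S_k(y)\in M$.

\emph{Intersections.} The intervals $(k,k+2)$ and $(l,l+2)$ meet only if $|k-l|\le1$, so a finite intersection of sets $V_{k,i}$ can be nonempty only if all levels are in $\{k,k+1\}$ for some $k$. Consider such an intersection, with index sets $\sigma$ on level $k$ and $\tau$ on level $k+1$; call a level involved if its index set is nonempty. At least one level is involved. The intersection is an open interval times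
\[
P=\{y:\ y_i>\tfrac12\text{ for }i\in\sigma\cup\tau,\ S_l(y)\in M\text{ for the involved levels }l\}.
\]
If $y\in P$ and $l$ is the highest involved level, then $\sigma\cup\tau\subset S_l(y)\in M$, so $\sigma\cup\tau\in M$. Conversely, suppose $\sigma\cup\tau\in M$, and let $c$ be the point with $c_i=1$ for $i\in\sigma\cup\tau$ and $c_i=0$ otherwise. For an involved level $l$, the set $S_l(c)\subset\sigma\cup\tau$ contains the index set used on level $l$, so it is a simplex of $M$, and $c\in P$. Moreover, $P$ is star-shaped about $c$. Indeed, if a point moves linearly from $y\in P$ to $c$, its coordinates in $\sigma\cup\tau$ do not decrease and the others do not increase. For an involved level $l$, the indices in $\sigma\cup\tau$ that are at most $l$ belong to $S_l(y)$ from the start, so $S_l$ can only shrink; and it always contains the nonempty index set used on level $l$. So it remains a simplex of $M$.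

Thus all nonempty finite intersections are contractible. As $W(M)$ is metrizable, the nerve theorem gives $W(M)\simeq|\mathcal N|$, where $\mathcal N$ is the nerve of the cover. Its vertices are the pairs $(k,i)$ with $i\le k$, $i$ a vertex of $M$; its simplices are the finite nonempty sets of such pairs with levels in some $\{k,k+1\}$ whose projection under $(k,i)\mapsto i$ is a simplex of $M$.

\emph{The nerve.} Let $\mathcal N_{\le k}$, $\mathcal N_{[k,k+1]}$, $\mathcal N_{[k]}$ be the full subcomplexes on the indicated levels, and $M^{(k)}$ the full subcomplex of $M$ on its vertices in $\{1,\dots,k\}$. Then $\mathcal N_{[k]}\cong M^{(k)}$. The map $\mathcal N_{[k,k+1]}\to\mathcal N_{[k+1]}$ which is the identity on $\mathcal N_{[k+1]}$ and sends $(k,i)$ to $(k+1,i)$ is simplicial, and it is contiguous to the identity, because a simplex and its image have the same projection and together use only the levels $k,k+1$. So $\mathcal N_{[k+1]}\subset\mathcal N_{[k,k+1]}$ is a homotopy equivalence on realizations. Also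
\[
\mathcal N_{\le k+1}=\mathcal N_{\le k}\cup\mathcal N_{[k,k+1]},\qquad \mathcal N_{\le k}\cap\mathcal N_{[k,k+1]}=\mathcal N_{[k]}.
\]
If $\mathcal N_{[k]}\subset\mathcal N_{\le k}$ is a homotopy equivalence, so is $\mathcal N_{[k,k+1]}\subset\mathcal N_{\le k+1}$, and hence so is $\mathcal N_{[k+1]}\subset\mathcal N_{\le k+1}$. Since $\mathcal N_{\le1}=\mathcal N_{[1]}$, induction shows that $\mathcal N_{[k]}\subset\mathcal N_{\le k}$ is a homotopy equivalence for all $k$. The projection $|\mathcal N_{\le k}|\to|M^{(k)}|$ restricts to an isomorphism on $\mathcal N_{[k]}$, so it is a homotopy equivalence. Passing to the union over $k$, $|\mathcal N|\to|M|$ is a weak equivalence.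
\end{proof}

\section{Small open sets: proof of (c)$\Rightarrow$(d)}\label{sec:proof}

Let $Q=[0,1]^{\mathbb N}$ with the metric $d(x,y)=\sup_i2^{-i}|x_i-y_i|$. Neither (c) nor (d) depends on the choice of metrics, since metrics on a compactum are uniformly equivalent. For $m\ge1$ write $Q=[0,1]^m\times Q_m$ and $x=(\mathrm{pr}_mx,\mathrm{tail}_mx)$, and put $\|z\|=\sup_{i\le m}2^{-i}|z_i|$ for $z\in\mathbb R^m$. Then $d(x,x')$ is the maximum of $\|\mathrm{pr}_mx-\mathrm{pr}_mx'\|$ and a number which is at most $2^{-m-1}$.

\emph{Z-sets.} A closed set $A\subset Q$ is a \emph{Z-set} if for every $\eta>0$ there is a map $Q\to Q\setminus A$ which moves each point by less than $\eta$; a \emph{Z-embedding} is an embedding whose image is a Z-set. The same terms are used for the Hilbert cubes $Q_m$. \emph{A compact set on which infinitely many coordinates take values only in $[\frac14,\frac34]$ is a Z-set}: setting one such coordinate, of large index, equal to $0$ gives a map close to the identity whose image misses the set.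

Let $X$ be a nonempty compactum, and let $(e_1,e_2,\dots):X\to[\frac14,\frac34]^{\mathbb N}$ be an embedding. Embed $X$ in $Q$ by
\[
(e_1,\ e_1,e_2,\ e_1,e_2,e_3,\ \dots).
\]
Each $e_i$ occurs infinitely often, so $\mathrm{tail}_m:X\to Q_m$ is an embedding for each $m$, and $X\subset Q$ and $\mathrm{tail}_m(X)\subset Q_m$ are Z-sets. In particular, every compactum has a Z-embedding in $Q$. If the conclusion of (d) holds for this embedding and all $\varepsilon$, it holds for every Z-embedding: by (T6) there is a homeomorphism of $Q$ carrying one embedding to the other, and it is uniformly continuous.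

So let $X\subset Q$ be embedded in this way, assume (c), and let $\varepsilon>0$. Choose $0<\delta<\varepsilon/12$ and $m$ with $2^{-m-1}<\varepsilon$. Let $A_1,\dots,A_n$ be a cover as in (c) for $\delta$ and the metric $d|_X$, choose points $a_j\in A_j$, and take $L,L_j,f'$ from Proposition \ref{prop:L}. Put $W_j=W(L_j)$ and $W=W(L)$. By \eqref{eq:union}, \eqref{eq:meet}, Lemma \ref{lem:W} and the properties of $L$, we have $W=\bigcup_jW_j$, the set $W_I=W(L_I)$ is aspherical for each nonempty $I\subset[n]$, and
\begin{equation}\label{eq:WA}
W_i\cap W_j\neq\emptyset\ \Longrightarrow\ A_i\cap A_j\neq\emptyset.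
\end{equation}

The sets $W_j$ have the right homotopy properties, but they are large. However, if $m$ is large, a subset of $Q$ is small as soon as it is small in the first $m$ coordinates. So we place $W$ in the remaining coordinates $Q_m$, and let the first $m$ coordinates of a point over $w\in W_j$ be close to those of $a_j$. First we make sure that $X$ sits in the right place.

\emph{Placing $W$.} The set $f'(X)$ lies in a finite subcomplex, with vertices in $\{1,\dots,k\}$ say. Let $t_i(x)$, $i\le k$, be the barycentric coordinates of $f'(x)$, with $t_i(x)=0$ if $i$ is not a vertex of this subcomplex. Put $\theta(x)=(k+1,y(x))$ with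
\[
y_i(x)=\frac{t_i(x)}{\max_lt_l(x)}\quad(i\le k),\qquad y_{k+i}(x)=e_i(x)\quad(i\ge1).
\]
Then $S_k(y(x))$ is a nonempty face of the simplex whose interior contains $f'(x)$, and $\max_{i\le k}y_i(x)=1$. If $x\in A_j$, this simplex is in $L_j$. So
\[
\theta(x)\in(k,k+2)\times P_k(L_j)\subset W_j\qquad\text{for }x\in A_j.
\]
The map $\theta:X\to W$ is continuous and, because of the coordinates $e_i$, injective; so it is an embedding. Identify $(0,\infty)$ with $(0,1)\subset[0,1]$ by a homeomorphism, and $[0,1]\times[0,1]^{\mathbb N}$ with $Q_m$ by renumbering the coordinates. Then $W$ becomes an open subset of $Q_m$, and $\theta(X)$ is a Z-set since the coordinates $y_{k+i}$ have values in $[\frac14,\frac34]$ there. By (T6) some homeomorphism of $Q_m$ extends $\mathrm{tail}_m\circ\theta^{-1}:\theta(X)\to\mathrm{tail}_m(X)$. Restricting it to $W$ we get an open embedding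
\[
\iota:W\to Q_m\quad\text{with}\quad\iota(\theta(x))=\mathrm{tail}_m(x)\ \text{ for all }x\in X.
\]

\emph{The first $m$ coordinates.} Let $(\chi_j)$ be a partition of unity on the metrizable space $W$ such that $\chi_j>0$ only in $W_j$, and let $g(w)=\sum_j\chi_j(w)\,\mathrm{pr}_m(a_j)\in[0,1]^m$. If $w\in W_j$ and $\chi_i(w)>0$, then $A_i\cap A_j\neq\emptyset$ by \eqref{eq:WA}, so $d(a_i,a_j)\le2\delta$ and $\|\mathrm{pr}_m(a_i)-\mathrm{pr}_m(a_j)\|\le2\delta$. By convexity of norm balls
\begin{equation}\label{eq:g}
\|g(w)-\mathrm{pr}_m(a_j)\|\le2\delta\qquad(w\in W_j).
\end{equation}

\emph{The open sets.} Let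
\[
U_j=\{(z,y)\in[0,1]^m\times Q_m:\ y\in\iota(W_j),\ \|z-g(\iota^{-1}(y))\|<4\delta\}.
\]
\begin{itemize}
\item $U_j$ is open in $Q$, since $\iota(W_j)$ is open in $Q_m$ and $g\circ\iota^{-1}$ is continuous on it.
\item By \eqref{eq:g}, $\|z-\mathrm{pr}_m(a_j)\|<6\delta$ for $(z,y)\in U_j$. So the diameter of $U_j$ is at most $\max(12\delta,2^{-m-1})<\varepsilon$.
\item The sets $U_j$ cover $X$. For $x\in A_j$ we have $\mathrm{tail}_m(x)=\iota(\theta(x))\in\iota(W_j)$ and
\[
\|\mathrm{pr}_m(x)-g(\theta(x))\|\le\|\mathrm{pr}_m(x)-\mathrm{pr}_m(a_j)\|+2\delta\le3\delta<4\delta,
\]
so $x\in U_j$.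
\item For nonempty $I\subset[n]$,
\[
\bigcup_{i\in I}U_i=\{(z,y):\ y\in\iota(W_I),\ \|z-g(\iota^{-1}(y))\|<4\delta\},
\]
because the condition on $z$ does not depend on $i$. The straight-line homotopy in $z$ to the section $z=g(\iota^{-1}(y))$ stays in this set, by convexity of $[0,1]^m$ and of norm balls. So the union is homotopy equivalent to $W_I$, which is aspherical. The empty union is trivially aspherical.
\end{itemize}
Hence $\{U_1,\dots,U_n\}$ is a collection as required in (d). This proves (c)$\Rightarrow$(d) and completes the proof of Theorem \ref{thm:main}. \qed

\begin{thebibliography}{9}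
\bibitem{BDH} Baumslag, Dyer and Heller, J. Pure Appl. Algebra \textbf{16} (1980).
\bibitem{GZ} Gabriel and Zisman.
\bibitem{GJ} Goerss and Jardine, \S I.10.
\bibitem{HAC} \emph{Hereditarily Aspherical Compacta}, \url{https://www.ams.org/journals/proc/1996-124-06/S0002-9939-96-03221-2/S0002-9939-96-03221-2.pdf}
\bibitem{KT} Kan and Thurston, Topology \textbf{15} (1976).
\end{thebibliography}

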